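\title{An exponential gap between separating words and separating their reversals}

\begin{abstract}
For distinct words $w,x\in\{0,1\}^*$ let $\operatorname{sep}(w,x)$ be the least number of states of a deterministic finite automaton that accepts $w$ and rejects $x$. We show that the ratio $\operatorname{sep}(w,x)/\operatorname{sep}(w^R,x^R)$, where $w^R$ is the reversal of $w$, is unbounded. More precisely, for $k\ge 7$ the largest value of $\operatorname{sep}(w,x)$ among pairs with $\operatorname{sep}(w^R,x^R)\le k$ is greater than $2^{\lfloor (k-1)/2\rfloor}$ and at most $2^k$.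
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\Gamma$ be a finite alphabet. A \emph{$\Gamma$-automaton} is a finite nonempty set $Q$ of states with a map $q\mapsto qg$ from $Q$ to $Q$ for each letter $g\in\Gamma$. Words are read from left to right and act on the right: $q\varepsilon=q$ for the empty word $\varepsilon$, and $q(wg)=(qw)g$. A \emph{deterministic finite automaton} (DFA) is an automaton with a start state $q_0$ and a set $A$ of accepting states; it accepts $w$ if $q_0w\in A$ and rejects $w$ otherwise. A DFA \emph{separates} distinct words $w,x\in\{0,1\}^*$ if it accepts $w$ and rejects $x$, and $\operatorname{sep}(w,x)$ is the least number of states of a DFA over $\{0,1\}$ that separates $w$ and $x$. It measures how much memory a single left-to-right pass needs in order to tell the two words apart. It is finite, since a path of $|w|+1$ states spelling $w$, completed by one sink state, accepts $w$ alone. Our transition maps are total. If partial maps were allowed, adding a dead state would change $\operatorname{sep}$ by at most $1$, which does not affect the qualitative conclusions below.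

A DFA that separates $w$ and $x$ has $q_0w\ne q_0x$; conversely, if $qw\neq qx$ for some state $q$ of an automaton, then the start state $q$ and the accepting set $\{qw\}$ give a DFA that separates $w$ and $x$. Hence $\operatorname{sep}(w,x)=\operatorname{sep}(x,w)\ge 2$, and
\begin{equation}\label{eq:sep}
\operatorname{sep}(w,x)>m\iff\begin{array}{l}\text{$w$ and $x$ induce the same map on every}\\ \text{$\{0,1\}$-automaton with at most $m$ states.}\end{array}
\end{equation}

Write $w^R$ for the reversal of $w$. The number $\operatorname{sep}(w^R,x^R)$ is the memory needed when the pass goes from right to left, and it need not equal $\operatorname{sep}(w,x)$.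

\begin{example}\label{ex:small}
We have $\operatorname{sep}(0001,0100)=2$, since two states can remember the last letter read. For the reversals, $\operatorname{sep}(1000,0010)=3$. Three states suffice: a start state and two sinks that record the first letter. Two states do not: on two states the letter $0$ acts as a constant map, as the identity, or as the swap. In the first case both words act as that constant, because both end in $0$. In the second both act as $1$, and in the third $00$ is the identity and both act as $10$.
\end{example}

It is known that the difference $|\operatorname{sep}(w,x)-\operatorname{sep}(w^R,x^R)|$ is unbounded. The following question is posed in \cite{gap}: \emph{is the ratio $\operatorname{sep}(w,x)/\operatorname{sep}(w^R,x^R)$ unbounded over pairs of distinct words $w,x\in\{0,1\}^*$?}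

For languages, reversal can cost exponentially many states. The words whose $d$th letter is $1$ are recognized with $d+2$ states: $d$ to count and two sinks. The words whose $d$th letter from the end is $1$ need $2^d$ states, because two words of length $d$ that differ in position $i$ are told apart by appending $0^{i-1}$ and so must lead to different states. But this example collapses for a pair of words. Suppose $w$ and $x$ differ in position $d$, and let $y$ be the reversal of the prefix of $w$ of length $d$. Then $w^R$ ends in $y$ and $x^R$ does not, and $d+1$ states test this: keep the longest suffix $u$ of the input that is a prefix of $y$. (After one more letter $a$, each candidate is empty or of the form $u'a$ with $u'$ a suffix of $u$, so the update depends only on $u$ and $a$.) Tests by automata whose letters act as permutations also survive reversal at no cost: let each letter act by the inverse permutation, so that $w^R$ and $x^R$ act as the inverses of the distinct permutations induced by $w$ and $x$. An automaton that separates one pair is free to exploit any accidental difference between the two words, and one might guess that this freedom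 keeps the two directions comparable. It does not.

\begin{theorem}\label{thm:main}
Let $n\ge 3$ be odd and let $m\ge 1$ satisfy $\binom m2<2^n-2$. Then there are distinct words $w,x\in\{0,1\}^*$ with
\[
\operatorname{sep}(w^R,x^R)\le n+2,\qquad \operatorname{sep}(w,x)>m .
\]
\end{theorem}

\begin{corollary}\label{cor:ratio}
For every odd $n\ge 5$ there are distinct words $w,x\in\{0,1\}^*$ with
\[
\frac{\operatorname{sep}(w,x)}{\operatorname{sep}(w^R,x^R)}>\frac{2^{(n+1)/2}}{n+2}.
\]
In particular the supremum of the ratio over all pairs of distinct words is infinite.
\end{corollary}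

For $k\ge 2$ put $F(k)=\max\{\operatorname{sep}(w,x): w\ne x,\ \operatorname{sep}(w^R,x^R)\le k\}$. The set is nonempty because $\operatorname{sep}(0,1)=2$.

\begin{theorem}\label{thm:F}
We have $F(k)\le 2^k$ for all $k\ge 2$, and $F(k)>2^{\lfloor (k-1)/2\rfloor}$ for all $k\ge 7$. Thus $F(k)=2^{\Theta(k)}$.
\end{theorem}

By \eqref{eq:sep}, a lower bound requires one pair of words that defeats all small automata at once. Our tool is pumping. Let $Q$ be an automaton with at most $m$ states and let $QR=\{qR:q\in Q\}$. If a word $\alpha$ permutes $QR$, then the order of this permutation divides $m!$, so $R$ and $R\alpha^{m!}$ induce the same map on $Q$. The simplest instance is $R=0^m$, $\alpha=0$, but there both words are palindromes. We need $R$ and $\alpha$ such that $\alpha$ permutes $QR$ for every $Q$ with at most $m$ states, while an automaton with about $2\log_2 m$ states, reading from the right, notices the presence of $\alpha$. Section~\ref{sec:upper} proves the upper bound, which shows what the small automata must be prevented from doing. Sections~\ref{sec:alphabet} and~\ref{sec:proof} construct $R$ and $\alpha$ over a large alphabet, Section~\ref{sec:binary}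 encodes that alphabet in binary, and Section~\ref{sec:end} assembles the proofs.

\section{Reversal costs at most an exponential}\label{sec:upper}

\begin{lemma}\label{lem:upper}
For distinct $w,x\in\{0,1\}^*$ we have $\operatorname{sep}(w,x)\le 2^{\operatorname{sep}(w^R,x^R)}$.
\end{lemma}

\begin{proof}
Take a DFA with state set $Q$, start state $q_0$ and accepting set $A$ that separates $w^R$ and $x^R$ and has $|Q|=\operatorname{sep}(w^R,x^R)$. Let $D$ be the DFA whose states are the subsets of $Q$, with transitions $Sa=\{q\in Q: qa\in S\}$, start state $A$, and accepting states the sets that contain $q_0$. Put $S(v)=\{q: qv^R\in A\}$. Then $S(\varepsilon)=A$ and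
\[
S(va)=\{q:(qa)v^R\in A\}=\{q: qa\in S(v)\}=S(v)a ,
\]
so $D$ is in state $S(v)$ after reading $v$. Thus $D$ accepts $v$ exactly when $q_0v^R\in A$. It accepts $w$, rejects $x$, and has $2^{|Q|}$ states.
\end{proof}

So a left-to-right reader can simulate a right-to-left automaton by keeping a subset of its states and updating it by preimages. To force a gap we want a right-to-left automaton in which this subset can be steered almost at will, so that a reader with far fewer states must lose track of it.

\section{An alphabet of maps}\label{sec:alphabet}

Fix $n\ge 2$, put $[n]=\{1,\dots,n\}$, and let $\bot\notin[n]$ be a further symbol. Let $\Gamma$ be the following finite alphabet, in which every letter $g$ carries a map $\hat g$ from $[n]\cup\{\bot\}$ to itself with $\hat g(\bot)=\bot$.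
\begin{itemize}
\item For all $V\subseteq[n]$ and $y,x\in[n]$ there is a letter $s=s_{V,y,x}$ with $\hat s(j)=y$ for $j\in V$ and $\hat s(j)=x$ for $j\in[n]\setminus V$. These letters are called \emph{total}.
\item There is one more letter $c$, whose map is arbitrary subject to the condition that $H=\{j\in[n]:\hat c(j)=\bot\}$ satisfies $\emptyset\ne H\ne[n]$.
\end{itemize}
For $w=g_1\cdots g_t\in\Gamma^*$ put $\hat w=\hat g_1\circ\cdots\circ\hat g_t$. The last letter is applied first: $\hat w$ is the effect of reading $w$ from right to left on the $n+1$ states $[n]\cup\{\bot\}$, and $\widehat{uv}=\hat u\circ\hat v$. The subset that appears in the proof of Lemma~\ref{lem:upper} is here the set of points \emph{killed} by $w$,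
\[
K(w)=\{j\in[n]:\hat w(j)=\bot\}.
\]
Thus $K(\varepsilon)=\emptyset$ and $K(c)=H$. For a letter $g$, a point $j$ lies in $K(wg)$ exactly when $\hat g(j)\in K(w)\cup\{\bot\}$. A total letter $s$ maps $[n]$ into $[n]$, so
\begin{equation}\label{eq:K}
K(ws)=\hat s^{-1}(K(w))\qquad(s\text{ total}).
\end{equation}
For $s=s_{V,y,x}$ and $S\subseteq[n]$ the definition gives
\begin{equation}\label{eq:move}
\hat s^{-1}(S)=V\ \text{ if } y\in S,\ x\notin S,\qquad\qquad \hat s^{-1}(S)=\emptyset\ \text{ if } y\notin S,\ x\notin S .
\end{equation}
The first case is the steering we asked for: if $\emptyset\ne K(w)\ne[n]$, a single total letter turns $K(w)$ into any prescribed set $V$. The letter $c$ is there to make $K$ nonempty in the first place.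

\begin{proposition}\label{prop:core}
Let $m\ge1$ satisfy $\binom m2<2^n-2$. There are words $R,\alpha\in\Gamma^*$ such that
\begin{itemize}
\item[(i)] $R$ and $R\alpha^{m!}$ induce the same map on the states of every $\Gamma$-automaton with at most $m$ states;
\item[(ii)] $\hat R$ maps $[n]$ to a single point $i_0\in[n]$, while $\widehat{R\alpha^{m!}}$ maps $[n]$ to $\bot$.
\end{itemize}
\end{proposition}

\begin{remark}\label{rem:hyp}
Some bound on $m$ is necessary. Let letters act on the subsets of $[n]$ by $Sg=\{j\in[n]:\hat g(j)\in S\cup\{\bot\}\}$. Then $\emptyset w=K(w)$, and (ii) says $K(R)=\emptyset$ and $K(R\alpha^{m!})=[n]$, so (i) and (ii) are incompatible when $m\ge 2^n$. The conditions on $H$ are also needed. If $H=\emptyset$, no word kills a point. If $H=[n]$, a word kills a point exactly when it contains $c$, and two states detect that.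
\end{remark}

We look for $\alpha$ in the form $\alpha=wR$ with $i_0\in K(w)$. Then $\hat\alpha$ sends $[n]$ to $\hat w(i_0)=\bot$, which gives (ii), and $\alpha$ maps $QR$ into $QR$ in every automaton $Q$. What remains is to make $\alpha$ injective on $QR$. Two small cases show the roles of $R$ and of $w$.

\begin{example}[two states: the role of $R$]\label{ex:two}
Let $n=m=2$, $\hat c(1)=2$, $\hat c(2)=\bot$, and let $a=s_{[2],1,1}$ be the constant map to $1$. Take $R=ca$ and $\alpha=cR=cca$. Then $\hat R(j)=\hat c(1)=2$ and $\hat\alpha(j)=\hat c(2)=\bot$ for $j=1,2$, so (ii) holds with $i_0=2$. On two states, $R$ acts as a constant or as a permutation. If it is a constant, then $R$ and $R\alpha^2$ agree because both end in $R$. If it is a permutation, then so are $c$ and $a$, hence so is $\alpha$, and $\alpha^2$ is the identity. On one state there is nothing to prove. The point is that $R$ already performs every collapse of states that is available, so nothing is left for $\alpha$ to collapse.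
\end{example}

\begin{example}[three states: the role of $w$]\label{ex:three}
Let $n=3$ and $H=\{3\}$. Let $E$ have states $p,d,z$, where $z$ is a sink, $pc=dc=d$, and for total $s$
\[
ps=p,\qquad ds=\begin{cases} z&\text{if }\hat s([3])=\{3\},\\ d&\text{if }\hat s(3)=3\text{ and }\hat s([3])\neq\{3\},\\ p&\text{if }\hat s(3)\ne3.\end{cases}
\]
Induction on $|w|$ shows that $pw=d$ implies $3\in K(w)$ and that $pw=z$ implies $K(w)=[3]$: use $\hat c(3)=\bot$ for the letter $c$, the inclusion $K(ws)\supseteq\hat s^{-1}(\{3\})$ when $3\in K(w)$, and the fact that $K(w)=[3]$ forces $K(wg)=[3]$. So the state $d$ stores one fact about $K$, namely that $3\in K$.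

Take $R=s_{[3],3,3}$, so that $i_0=3$ and $ER=\{p,z\}$. The choice $\alpha=cR$ of Example~\ref{ex:two} now fails: $pcR=dR=z$, so $\alpha$ merges $p$ with $z$, and $E$ started at $p$ separates $R$ from $R\alpha^k$ for all $k\ge1$. To repair this, use a set that $E$ cannot store, say $V=\{1,3\}$. Let $s=s_{V,3,1}$ and $s'=s_{\{3\},1,2}$. By \eqref{eq:K} and \eqref{eq:move},
\[
K(c)=\{3\},\quad K(cs)=\{1,3\},\quad K(css')=\{3\},\qquad pc=d,\quad pcs=d,\quad pcss'=p .
\]
After $cs$ the point $1$ has been killed, and $E$ knows only about the point $3$. The letter $s'$ avoids the value $3$, which makes all that $E$ knows useless, and it rebuilds the set $\{3\}$ as the preimage of the point $1$. With $w=css'$ the word $\alpha=wR$ still kills $[3]$, but it fixes $p$ and $z$.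
\end{example}

\section{Proof of Proposition~\ref{prop:core}}\label{sec:proof}

To treat all small automata at once, let $\mathcal Q$ be the disjoint union of all $\Gamma$-automata on the state sets $\{1,\dots,r\}$ with $1\le r\le m$. There are finitely many of them, since $\Gamma$ is finite; we call them the \emph{components} of $\mathcal Q$. Words act on $\mathcal Q$ and preserve each component. Every $\Gamma$-automaton with at most $m$ states is a component after renaming its states, so (i) says that $qR\alpha^{m!}=qR$ for all $q\in\mathcal Q$.

\subsection*{Step 1: the word $R$}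
By (ii), $R$ must kill nothing, so it has to lie in
\[
\Lambda=\{\lambda\in\Gamma^*:\hat\lambda([n])\subseteq[n]\}.
\]
This set contains $\varepsilon$ and all total letters and is closed under concatenation. Following Example~\ref{ex:two}, we let $R$ collapse as much as a word of $\Lambda$ can: choose $R\in\Lambda$ with $|\mathcal QR|$ minimal. The word $R\,s_{[n],1,1}$ lies in $\Lambda$, its image in $\mathcal Q$ is no larger than that of $R$, and its map sends $[n]$ to the single point $\hat R(1)\in[n]$. Replacing $R$ by this word, we may assume that $\hat R([n])=\{i_0\}$ with $i_0\in[n]$. For $\lambda\in\Lambda$ we have $R\lambda\in\Lambda$, hence $|\mathcal QR\lambda|\ge|\mathcal QR|$ by minimality. Therefore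
\begin{equation}\label{eq:inj1}
\text{every }\lambda\in\Lambda\text{ acts injectively on }\mathcal QR .
\end{equation}
The same holds for every word that leaves at least one point alive:
\begin{equation}\label{eq:inj2}
\text{if }K(w)\ne[n],\text{ then }w\text{ acts injectively on }\mathcal QR .
\end{equation}
Indeed, pick $i\in[n]$ with $\hat w(i)\in[n]$. The map of $w\,s_{[n],i,i}$ sends $[n]$ to $\hat w(i)$, so this word is in $\Lambda$ and acts injectively on $\mathcal QR$ by \eqref{eq:inj1}; then so does its prefix $w$.

\subsection*{Step 2: what a pair of states knows about $K$}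
The word $\alpha=wR$ will kill all of $[n]$, so neither \eqref{eq:inj1} nor \eqref{eq:inj2} applies to it. But injectivity can be tested on one pair $\{p,p'\}$ at a time, and for one pair we may replace $w$ by any word $w'$ that moves the pair to the same place. If such a $w'$ does not kill $i_0$, then $w'R\in\Lambda$ and \eqref{eq:inj1} keeps the pair apart. The substitute $w'$ may depend on the pair. We therefore record the points for which no substitute exists.

Let $\pi=\{p,p'\}\subseteq\mathcal QR$ be a two-element set inside one component, and write $\pi w=\{pw,p'w\}$. For a word $w$ with $pw\ne p'w$ define the \emph{tracker}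
\[
T_\pi(w)=\bigcap\{K(w'): w'\in\Gamma^*,\ \pi w'=\pi w\}.
\]
Taking $w'=w$ shows that $T_\pi(w)\subseteq K(w)$; the tracker is the part of $K(w)$ that can be deduced from the position of the pair. In Example~\ref{ex:three}, with $\pi=\{p,z\}$, it is $\emptyset$ when $pw=p$ (take $w'=\varepsilon$) and $\{3\}$ when $pw=d$ (take $w'=c$ and use the invariant). In the subset automaton of Remark~\ref{rem:hyp}, with $\pi=\{\emptyset,[n]\}$, we have $\pi w=\{K(w),[n]\}$ and the tracker is all of $K(w)$. The next lemma says that small automata cannot do this, and that total letters never add to what a pair knows.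

\begin{lemma}\label{lem:tracker}
Let $\pi=\{p,p'\}$ be as above.
\begin{itemize}
\item[(a)] There is a set $V$ with $\emptyset\ne V\subsetneq[n]$ that is not equal to $T_\pi(w)$ for any $w$.
\item[(b)] If $s$ is total and $pws\ne p'ws$, then $T_\pi(ws)\subseteq\hat s^{-1}(T_\pi(w))$. In particular, $T_\pi(w)=\emptyset$ implies $T_\pi(ws)=\emptyset$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For fixed $\pi$, the set $T_\pi(w)$ depends only on $\pi w$, a two-element subset of a component with at most $m$ states. So it takes at most $\binom m2$ values, and $[n]$ has $2^n-2>\binom m2$ nonempty proper subsets. This is the only place where the hypothesis on $m$ is used.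

(b) Since $pws\neq p'ws$ we have $pw\ne p'w$, so both trackers are defined. If $\pi w'=\pi w$, then $\pi w's=\pi ws$, so $T_\pi(ws)\subseteq K(w's)=\hat s^{-1}(K(w'))$ by \eqref{eq:K}. Intersect over all such $w'$; preimages commute with intersections.
\end{proof}

\subsection*{Step 3: emptying all trackers}
Let $\pi_1,\dots,\pi_L$ be all two-element subsets of $\mathcal QR$ that lie inside a component (possibly $L=0$). We construct words $w_0,\dots,w_L$ with
\begin{equation}\label{eq:inv}
K(w_k)=\{i_0\},\qquad T_{\pi_i}(w_k)=\emptyset\ \text{ for }1\le i\le k .
\end{equation}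
Each step is the maneuver of Example~\ref{ex:three}, aimed at one pair. It appends only total letters, so by Lemma~\ref{lem:tracker}(b) it does not undo the work on the earlier pairs. Every word whose trackers are used below has $K\ne[n]$ (recall $n\geq 2$), so these trackers are defined by \eqref{eq:inj2}.

For $k=0$ choose $h\in H$ and $x\in[n]\setminus H$, which is possible as $\emptyset\ne H\ne[n]$, and put $w_0=c\,s_{\{i_0\},h,x}$. By \eqref{eq:K} and \eqref{eq:move}, $K(w_0)=\{i_0\}$.

Let $1\le k\le L$ and let $w_{k-1}$ be given. Take $V$ from Lemma~\ref{lem:tracker}(a) for $\pi=\pi_k$. Choose $x\in[n]\setminus\{i_0\}$ and put $s=s_{V,i_0,x}$. By \eqref{eq:K} and \eqref{eq:move}, $K(w_{k-1}s)=V\neq[n]$. The tracker $T=T_{\pi_k}(w_{k-1}s)$ is contained in $V$ and differs from $V$, so there is a point $h'\in V\setminus T$. Choose $x'\in[n]\setminus V$; then $x'\notin T$ as well. Put $s'=s_{\{i_0\},h',x'}$ and $w_k=w_{k-1}ss'$. Since $h'\in V$ and $x'\notin V$, the first case of \eqref{eq:move} gives $K(w_k)=\hat s'^{-1}(V)=\{i_0\}$. Since $h',x'\notin T$, Lemma~\ref{lem:tracker}(b) and the second case of \eqref{eq:move} give $T_{\pi_k}(w_k)\subseteq\hat s'^{-1}(T)=\emptyset$.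 For $i<k$, two applications of Lemma~\ref{lem:tracker}(b) give $T_{\pi_i}(w_k)=\emptyset$ from $T_{\pi_i}(w_{k-1})=\emptyset$. This proves \eqref{eq:inv}.

\subsection*{Step 4: the word $\alpha$}
Put $\alpha=w_LR$. For $j\in[n]$ we have $\hat\alpha(j)=\hat w_L(i_0)=\bot$ by \eqref{eq:inv}. All maps fix $\bot$ and $m!\ge1$, so $\widehat{R\alpha^{m!}}=\hat R\circ\hat\alpha\circ\cdots\circ\hat\alpha$ sends $[n]$ to $\bot$. This proves (ii).

We claim that $\alpha$ is injective on $\mathcal QR$. Let $p\ne p'$ in $\mathcal QR$. If they lie in different components, then so do $p\alpha$ and $p'\alpha$. Otherwise $\pi=\{p,p'\}$ is one of the $\pi_i$, and $i_0\notin T_\pi(w_L)$ by \eqref{eq:inv}. So there is a word $w'$ with $\pi w'=\pi w_L$ and $\hat w'(i_0)\in[n]$. Then $\widehat{w'R}$ sends $[n]$ to $\hat w'(i_0)$, that is, $w'R\in\Lambda$, and \eqref{eq:inj1} gives $pw'R\ne p'w'R$. Since $\pi\alpha=\pi w_LR=\pi w'R$, the set $\pi\alpha$ has two elements, which proves the claim.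

Let $Q$ be a component. As $\alpha$ ends in $R$, it maps $QR$ into $QR$; the map is injective, hence a permutation of a set with at most $m$ elements. Its cycles have length at most $m$, so $\alpha^{m!}$ fixes every state in $QR$, and $qR\alpha^{m!}=qR$ for all $q\in Q$. This proves (i) and the proposition. \qed

\section{Realizing the maps with two letters and $n+2$ states}\label{sec:binary}

To pass to the binary alphabet we need one small $\{0,1\}$-automaton in which each map $\hat g$ is induced by some word. Four operations on $[n]$ are wanted: a rotation and a transposition to permute points, a merger of two points, and a map that kills one point. With two letters, let $0$ be the rotation and let $1$ do the rest. One auxiliary state $*$ makes this possible: the letter $1$ moves the point $n$ to $*$, and the next letter decides whether that point is merged with $1$ or killed.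

Let $n\ge3$ be odd. Let $B$ be the automaton with states $[n]\cup\{*,\bot\}$ and the following transitions (Figure~\ref{fig:B}):
\[
\begin{array}{ll}
0:& i\mapsto i+1\ (1\le i<n),\quad n\mapsto1,\quad *\mapsto\bot,\quad \bot\mapsto\bot;\\[2pt]
1:& 1\mapsto2,\quad 2\mapsto1,\quad i\mapsto i\ (3\le i\le n-1),\quad n\mapsto *,\quad *\mapsto1,\quad\bot\mapsto\bot .
\end{array}
\]
We write $\delta_B(i,u)$ for the state reached from $i$ by reading $u$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[->,>=stealth,s/.style={circle,draw,minimum size=7mm,inner sep=0pt}]
\foreach \i in {1,...,5} \node[s] (n\i) at (1.6*\i-1.6,0) {$\i$};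
\node[s] (st) at (6.4,-1.9) {$*$};
\node[s] (bo) at (8.0,-1.9) {$\bot$};
\draw (n1) -- node[above] {$0,1$} (n2);
\draw (n2) -- node[above] {$0$} (n3);
\draw (n3) -- node[above] {$0$} (n4);
\draw (n4) -- node[above] {$0$} (n5);
\draw (n5) to[bend right=40] node[above] {$0$} (n1);
\draw (n2) to[bend left=40] node[below] {$1$} (n1);
\draw (n3) edge[loop below] node {$1$} (n3);
\draw (n4) edge[loop below] node {$1$} (n4);
\draw (n5) -- node[right] {$1$} (st);
\draw (st) -- node[above] {$0$} (bo);
\draw (st) to[out=180,in=-80] node[below] {$1$} (n1);
\draw (bo) edge[loop right] node {$0,1$} (bo);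
\end{tikzpicture}
\caption{The binary automaton $B$ for $n=5$. The letter $0$ rotates $1,\dots,5$. The letter $1$ swaps $1$ and $2$ and moves $5$ to the auxiliary state $*$, from which $1$ leads to $1$ and $0$ leads to the sink $\bot$.}\label{fig:B}
\end{figure}

\begin{lemma}\label{lem:B}
\begin{itemize}
\item[(a)] The word $10$ sends $n$ to $\bot$ and maps $[n-1]$ into $[n]$.
\item[(b)] Every map $h:[n-1]\to[n-1]$ is induced on $[n-1]$ by some word $u_h\in\{0,1\}^*$.
\item[(c)] For every map $f:[n]\to[n]$ with at most two values there is a word $u\in\{0,1\}^*$ with $\delta_B(i,u)=f(i)$ for all $i\in[n]$.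
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $n\mapsto *\mapsto\bot$, $1\mapsto2\mapsto3$, $2\mapsto1\mapsto2$, and $i\mapsto i\mapsto i+1$ for $3\le i\le n-1$.

(b) On $[n]$ the letter $1$ is dangerous, because it moves $n$ to $*$; on $[n-1]$ it is a plain transposition. This is why we first work on $[n-1]$. Put $N=n-1\geq 2$, and call the size of the image of a map its \emph{rank}. The word $11$ fixes $1,\dots,N$ and sends $n\mapsto *\mapsto1$. Hence three words map $[N]$ into itself as follows.
\begin{itemize}
\item The word $1$ acts as the transposition $(1\,2)$.
\item The word $011$ sends $i\mapsto i+1$ for $i<N$ and $N\mapsto n\mapsto1$; it acts as the cycle $\gamma=(1\,2\,\cdots\,N)$.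
\item The word $0011$ sends $i\mapsto i+2$ for $i\le N-2$. It sends $N-1$ to $1$, since $00$ takes it to $n$, and it sends $N$ to $1$, since $00$ takes it to $1$. Its image is $\{1\}\cup\{3,\dots,N\}$, so this map $g_0$ has rank $N-1$.
\end{itemize}
The maps $[N]\to[N]$ induced by words are closed under composition. Inverses of permutations of a finite set are positive powers, the conjugates of $(1\,2)$ by powers of $\gamma$ include all transpositions $(i\ i{+}1)$, and these generate the symmetric group. So every map of rank $N$ is induced.

Let $g$ have rank $N-1$. It identifies exactly one pair of points. Take a permutation $\sigma$ that carries this pair to $\{N-1,N\}$, the pair identified by $g_0$. Then $g$ and $g_0\circ\sigma$ have the same fibers, so $g_0(\sigma(j))\mapsto g(j)$ is a well-defined bijection between their images. Extend it to a permutation $\tau$ of $[N]$. Then $g=\tau\circ g_0\circ\sigma$ is induced.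

For $h$ of rank $r<N-1$ we use downward induction on $r$. Take $i\ne j$ with $h(i)=h(j)$. Let $g$ send $j$ to $i$ and fix all other points; it has rank $N-1$. Let $h_1$ agree with $h$ off $j$ and send $j$ to a point outside the image of $h$. The value $h(j)$ is still taken by $h_1$ at $i$, so $h_1$ has rank $r+1$. Finally $h_1\circ g=h$, because $h_1(g(j))=h(i)=h(j)$. Both factors are induced, hence so is $h$.

(c) To use (b) we must enter $[n-1]$ without identifying points that $f$ distinguishes, and leave it again, since $n$ may be a value of $f$. Read indices modulo $n$. If $f(i)\ne f(i+1)$ for all $i\in[n]$, then the two values would alternate around the cycle $1,2,\dots,n,1$, which is impossible for odd $n$. So $f(i)=f(i+1)$ for some $i\in[n]$. The rotation $0^{n-i}$ sends $i$ to $n$ and $i+1$ to $1$, so the map $g$ induced by $0^{n-i}11$ takes $[n]$ onto $[n-1]$ and identifies exactly the pair $i,i+1$. Hence $f=h\circ g$ for a map $h:[n-1]\to[n]$ with at most two values. Since $n\ge3$, there is $t\in\{0,\dots,n-1\}$ with $v-t\not\equiv0\pmod n$ for each value $v$ of $h$. Let $h'(j)\in[n-1]$ be the residue of $h(j)-t$ modulo $n$. Then $0^t$ sends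 $h'(j)$ to $h(j)$, and $u=0^{n-i}\,11\,u_{h'}\,0^t$ induces $f$.
\end{proof}

\begin{remark}
Part (c) fails for even $n$. A word that maps $[n]$ into $[n]$ and is not a power of $0$ must begin with $0^j11$ for some $j$, because after $0^j1$ some point is at $*$, where it can neither stay nor read $0$. Such a word identifies two cyclically adjacent points, so for even $n\geq 4$ no word induces a map that alternates between two values.
\end{remark}

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\Gamma$ be the alphabet of Section~\ref{sec:alphabet}, with $\hat c$ the action of $u_c=10$ on $[n]\cup\{\bot\}$ in $B$. By Lemma~\ref{lem:B}(a) this is a map of $[n]\cup\{\bot\}$ to itself with $H=\{n\}$, as required. For each total letter $s$ let $u_s$ be a word given by Lemma~\ref{lem:B}(c) for the restriction of $\hat s$ to $[n]$. Since $\bot$ is a sink of $B$, we have $\delta_B(i,u_g)=\hat g(i)$ for all $g\in\Gamma$ and $i\in[n]\cup\{\bot\}$.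

The automaton $B$ will read the reversed words, so we encode each letter by a reversed block: for $v=g_1\cdots g_t$ let $\psi(v)=u_{g_1}^R\cdots u_{g_t}^R$. Then $\psi(v)^R=u_{g_t}\cdots u_{g_1}$, and for $i\in[n]$
\[
\delta_B(i,\psi(v)^R)=\hat g_1(\cdots\hat g_t(i)\cdots)=\hat v(i).
\]
Take $R,\alpha$ from Proposition~\ref{prop:core} and put $w=\psi(R)$, $x=\psi(R\alpha^{m!})$. By (ii),
\[
\delta_B(1,w^R)=i_0\ne\bot=\delta_B(1,x^R).
\]
So $w\ne x$, and $B$ with start state $1$ and accepting set $\{i_0\}$ separates $w^R$ and $x^R$. Thus $\operatorname{sep}(w^R,x^R)\le n+2$.

Let $D$ be a $\{0,1\}$-automaton with at most $m$ states. Let each $g\in\Gamma$ act on the states of $D$ as the word $\psi(g)$ does. This is a $\Gamma$-automaton with at most $m$ states, in which each $v\in\Gamma^*$ acts as $\psi(v)$ acts in $D$. By (i), $w$ and $x$ induce the same map on $D$, and \eqref{eq:sep} gives $\operatorname{sep}(w,x)>m$.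
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:ratio}]
Let $n\ge5$ be odd and $m=2^{(n+1)/2}$. Then
\begin{equation}\label{eq:m}
\binom m2=\frac{m^2-m}{2}=2^n-2^{(n-1)/2}\le 2^n-4<2^n-2 ,
\end{equation}
so Theorem~\ref{thm:main} gives a pair with ratio greater than $m/(n+2)$, and this quantity tends to infinity with $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:F}]
Lemma~\ref{lem:upper} gives $F(k)\le2^k$; in particular the maximum exists. For odd $k\ge7$ apply Theorem~\ref{thm:main} with $n=k-2\ge5$ and $m=2^{(n+1)/2}=2^{(k-1)/2}$, which is admissible by \eqref{eq:m}. This gives $F(k)>2^{(k-1)/2}$. For even $k\ge8$, the function $F$ is nondecreasing by definition, so $F(k)\ge F(k-1)>2^{(k-2)/2}=2^{\lfloor(k-1)/2\rfloor}$.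
\end{proof}

\begin{remark}
Theorem~\ref{thm:F} gives
\[
\frac12\le\liminf_{k\to\infty}\frac{\log_2F(k)}{k}\le\limsup_{k\to\infty}\frac{\log_2F(k)}{k}\le1 .
\]
The factor $\frac12$ enters in Lemma~\ref{lem:tracker}(a), where subsets of $[n]$ are counted against pairs of states and not against single states. We do not determine the exact constant in the exponent.
\end{remark}

\begin{thebibliography}{1}
\bibitem{gap} \emph{On The Gap Between Separating Words And Separating Their Reversals}, \texttt{https://www.cirm-math.fr/ProgWeebly/Renc1502/Ebrahimnejad.pdf}
\end{thebibliography}
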